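\title{Typical convex bodies are not weakly decomposable}

\begin{abstract}
A convex body $K\subset\mathbb{R}^n$ is weakly decomposable if there is a compact convex set $L$, not homothetic to $K$, such that the surface area measure of $K+L$ is absolutely continuous with respect to that of $K$. Among polytopes, exactly the simplices fail to be weakly decomposable. We show that for $n\ge3$ there are convex bodies that are neither simplices nor weakly decomposable, and that such bodies are typical in the sense of Baire category, both among all convex bodies and among the origin-symmetric ones. The proof places low curved caps on the facets of simplicial polytopes. A rigidity property of the Monge--Amp\`ere measure of such a cap forces $L$ to resemble, in the direction of each facet, a homothetic copy of that facet, and the Alexandrov--Fenchel inequality forces the ratios of these copies to agree.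
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{K}_n$ be the family of nonempty compact convex subsets of $\mathbb{R}^n$. A \emph{convex body}, or simply a \emph{body}, is a member of $\mathcal{K}_n$ with nonempty interior. The \emph{surface area measure} of a body $K$ is the finite Borel measure on the unit sphere $\mathbb{S}^{n-1}$ given by
\[
S_K(\omega)=\mathcal{H}^{n-1}\big(\{x\in\partial K:\ x\text{ has an outer unit normal in }\omega\}\big).
\]
It records how much of the boundary faces a given set of directions. For a polytope it consists of point masses at the facet normals, with the facet areas as weights; for the unit ball it is the spherical Lebesgue measure. We write $\mu\ll\mu'$ if the measure $\mu$ is absolutely continuous with respect to $\mu'$, and for $K,L\in\mathcal{K}_n$ we write $L\equiv K$ if $L$ is \emph{homothetic} to $K$, that is, $L=\lambda K+x$ with $\lambda\ge0$ and $x\in\mathbb{R}^n$. A point is homothetic to every $K$.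

\begin{definition}[Saroglou, Soprunov and Zvavitch]\label{def:wd}
A convex body $K\subset\mathbb{R}^n$ is \emph{weakly decomposable} if there is $L\in\mathcal{K}_n$ with $L\not\equiv K$ and $S_{K+L}\ll S_K$.
\end{definition}

The condition $S_{K+L}\ll S_K$ says that adding $L$ creates no boundary area in a set of directions where $K$ has none. It always holds for $L=\lambda K+x$, since then $S_{K+L}=(1+\lambda)^{n-1}S_K$, and the definition asks for any other solution. The basic tool is the expansion
\begin{equation}\label{eq:expand}
S_{\sigma K+\tau L}=\sum_{i=0}^{n-1}\binom{n-1}{i}\sigma^{n-1-i}\tau^{i}\,S(K[n-1-i],L[i])\qquad(K,L\in\mathcal{K}_n;\ \sigma,\tau\ge0),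
\end{equation}
whose coefficients are nonnegative measures, the mixed area measures recalled in Section~\ref{sec:tools}; the terms $i=0$ and $i=n-1$ contain $S_K$ and $S_L$. Thus $S_{K+L}\ll S_K$ holds if and only if every mixed measure $S(K[n-1-i],L[i])$ is absolutely continuous with respect to $S_K$.

Simplices are not weakly decomposable (Section~\ref{sec:polytopes}). The following question is posed in \cite{bezout}: \emph{find a convex body that is not weakly decomposable and is not an $n$-dimensional simplex.} The simplest classes of bodies contain no such example.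

\begin{example}\label{ex:simple}
(a) \emph{Decomposable bodies.} Let $K=A+A'$ with $A,A'\in\mathcal{K}_n$, $A\not\equiv K$, $A'\not\equiv K$. Then $K+A=2A+A'$, and \eqref{eq:expand} gives $S_{2A+A'}\le2^{n-1}S_{A+A'}$. So $K$ is weakly decomposable, with $L=A$.

(b) \emph{Bodies with a regular support function.} Suppose that the support function $h_K$ is $C^2$ on $\mathbb{R}^n\setminus\{0\}$ and that its Hessian at each unit vector $v$ is positive definite on $v^\perp$, as for a ball. Let $\phi$ be positively homogeneous of degree one, $C^2$ away from $0$, and not of the form $ch_K+{}$linear. For small $\varepsilon>0$ the homogeneous functions $\frac12h_K\pm\varepsilon\phi$ still have positive semidefinite Hessians, so they are the support functions of sets $A,A'\not\equiv K$ with $A+A'=K$, and (a) applies.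

(c) \emph{The plane.} For $n=2$, \eqref{eq:expand} reads $S_{K+L}=S_K+S_L$. Let $K$ be a planar body that is not a triangle. Then the support of $S_K$ has at least four points, so the circle splits into Borel sets $\omega_1,\dots,\omega_4$ of positive $S_K$-measure. The condition $\sum_ic_i\int_{\omega_i}v\,dS_K(v)=0$ consists of two linear equations for $c\in\mathbb{R}^4$, so it has a solution whose entries are not all equal. For small $\varepsilon>0$ the density $\varphi=1+\varepsilon\sum_ic_i\mathbf{1}_{\omega_i}$ is at least $\frac12$, and Minkowski's theorem (fact (F2) below) gives a body $L$ with $S_L=\varphi S_K$. Since $S_{\lambda K+x}=\lambda S_K$, we have $L\not\equiv K$, and $K$ is weakly decomposable.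
\end{example}

In every dimension, all polytopes other than simplices are weakly decomposable as well (Theorem~\ref{thm:generic}(c)). The most regular bodies, the least regular ones and all planar ones thus point to the same guess, that simplices are the only exceptions. For $n\ge3$ the opposite is true.

\begin{theorem}\label{thm:exist}
Let $n\ge3$. There is a convex body $K\subset\mathbb{R}^n$ that is not a simplex and is not weakly decomposable. One such body is the limit of the recursive construction in Section~\ref{subsec:recursion}. Such bodies exist in every nonempty open set of convex bodies.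
\end{theorem}

Here the convex bodies form a metric space under the Hausdorff metric. A set is $G_\delta$ if it is a countable intersection of open sets, and \emph{meager} if it is a countable union of nowhere dense sets. A body is \emph{smooth} if each boundary point has exactly one outer unit normal, and \emph{strictly convex} if its boundary contains no segment.

\begin{theorem}\label{thm:generic}
Let $n\ge3$.
\begin{enumerate}
\item[(a)] The set of convex bodies in $\mathbb{R}^n$ that are not weakly decomposable contains a dense $G_\delta$ subset of the space of convex bodies. Hence all convex bodies outside a meager set are smooth, strictly convex and not weakly decomposable.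
\item[(b)] The same holds in the space of origin-symmetric convex bodies.
\item[(c)] A polytope is weakly decomposable if and only if it is not a simplex. So every example for Theorem~\ref{thm:exist} is non-polytopal.
\end{enumerate}
\end{theorem}

By (c) the weakly decomposable bodies are dense, and by (a) they form a meager set.

The proof has three layers. The global layer (Section~\ref{sec:polytopes}) is a short computation: if $P$ is a polytope, $S_{P+L}\ll S_P$, and the faces of $L$ in the facet directions of $P$ happen to be homothetic to the facets, then the Alexandrov--Fenchel inequality makes all ratios equal, and $L\equiv P$. The local layer (Sections~\ref{sec:local} and~\ref{sec:caps}) supplies the missing assumption on the faces: once a simplicial facet is covered by a suitable low cap, absolute continuity leaves $L$ no other shape in that direction. The third layer (Section~\ref{sec:main}) runs both arguments with error terms for a body that is very close to capped polytopes at infinitely many scales. These bodies form the dense $G_\delta$ set. Section~\ref{sec:proofs}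 collects the proofs of the theorems.

\section{Tools}\label{sec:tools}

From now on $n\ge3$ and $d=n-1\ge2$. We write $B$ for the closed unit ball of $\mathbb{R}^n$, $d_H$ for the Hausdorff metric, $V(K)$ for $n$-dimensional volume, $|X|$ for the $d$-dimensional volume of a set $X$ (and $|y|$ for the norm of a vector), $\operatorname{pos}X$ for the set of nonnegative combinations of points of $X$, and $T[k]$ for ``$T$ repeated $k$ times''. The sphere carries the Euclidean distance.

\subsection{Convex sets and area measures}\label{subsec:bodies}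

The reference for this subsection is \cite{schneider}. For $M\in\mathcal{K}_n$ let $h_M(v)=\max_{x\in M}x\cdot v$ be the support function and $F(M,v)=\{x\in M:x\cdot v=h_M(v)\}$ the support set. Both are additive under Minkowski addition; in particular $K+L=K+L'$ implies $L=L'$ (\emph{cancellation}). The subdifferential of $h_M$ at $v$ is $F(M,v)$, and the one-sided directional derivative is $h_M'(v;y)=h_{F(M,v)}(y)$. One has $d_H(K,L)=\max_{\mathbb{S}^{n-1}}|h_K-h_L|$; the space $(\mathcal{K}_n,d_H)$ is complete, its bounded sequences have convergent subsequences, and the bodies form an open subset. At $\mathcal{H}^{n-1}$-almost every boundary point of a body the outer unit normal is unique.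

For a body $M$ with centroid $c_M$ put $\bar h_M(v)=h_M(v)-c_M\cdot v$. This is the support function of $M-c_M$, which contains $0$ in its interior and lies in $(\operatorname{diam}M)B$. So on the sphere $0<\bar h_M\le\operatorname{diam}M$, and $\bar h_M$ is Lipschitz with constant at most $\operatorname{diam}M$. The centroid depends continuously on the body, hence so does $\bar h_M$ in the uniform norm.

\medskip\noindent\textbf{(F1) Mixed volumes and mixed area measures.} The mixed volume $V(K_1,\dots,K_n)$ is the symmetric function of $K_1,\dots,K_n\in\mathcal{K}_n$ defined by $V(\sum_i\tau_iK_i)=\sum\tau_{i_1}\cdots\tau_{i_n}V(K_{i_1},\dots,K_{i_n})$, $\tau_i\ge0$. It is nonnegative, continuous, and in each argument monotone, translation invariant, additive and positively homogeneous. The mixed area measure $S(K_2,\dots,K_n)$ is a finite nonnegative Borel measure on the sphere with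
\[
nV(M,K_2,\dots,K_n)=\int h_M\,dS(K_2,\dots,K_n)\qquad(M\in\mathcal{K}_n).
\]
It is \emph{centered}, meaning that linear functions integrate to zero, so for a body $M$ we may replace $h_M$ by $\bar h_M$. It is weakly continuous in its arguments and satisfies \eqref{eq:expand}. For every $L\in\mathcal{K}_n$ we set $S_L=S(L[n-1])$. For bodies this is the measure defined above; if $\dim L\le n-1$, it is zero or concentrated on a pair $\{\pm v\}$. Always $S_L(\{u\})=\mathcal{H}^{n-1}(F(L,u))$. If $\mu_k\to\mu$ weakly, then $\limsup\mu_k(Q)\le\mu(Q)$ for closed $Q$. The same notation $V$, with $d$ arguments, is used for mixed volumes in $\mathbb{R}^d$; thus $|T+\tau G|=\sum_i\binom di\tau^iV(T[d-i],G[i])$.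

\medskip\noindent\textbf{(F2) Minkowski's theorem.} A finite centered Borel measure on the sphere that is not concentrated on a great subsphere is the surface area measure of a body, and this body is unique up to translation. If the measure has finite support, the body is a polytope whose facet normals are the points of the support.

\medskip\noindent\textbf{(F3) Alexandrov--Fenchel.} For a body $K$ and $L\in\mathcal{K}_n$ the numbers $a_i=V(K[n-i],L[i])$ satisfy $a_i^2\ge a_{i-1}a_{i+1}$. We use this in the form
\begin{equation}\label{eq:AF}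
\zeta(K,L)\le\xi(K,L)^d,\qquad\text{where}\quad\xi(K,L)=\frac{V(K[n-1],L)}{V(K)},\quad\zeta(K,L)=\frac{V(K,L[n-1])}{V(K)}.
\end{equation}
If $a_{n-1}=0$ there is nothing to prove. Otherwise $\dim L\ge n-1$, so $a_0,\dots,a_{n-1}>0$, the ratios $a_{i+1}/a_i$ decrease, and $a_{n-1}/a_0\le(a_1/a_0)^{n-1}$.

\medskip
If $L=\lambda K+x$, then $\xi(K,L)=\lambda$. So $\xi(K,L)$ is the only candidate for the ratio of a homothety, and the next lemma is the last step of every homothety proof in this paper that uses \eqref{eq:AF}.

\begin{lemma}\label{lem:end}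
Let $K$ be a body, $L\in\mathcal{K}_n$ and $\xi=\xi(K,L)$. If $S_L\ge\xi^dS_K$, then $L=\xi K+b$ for some $b\in\mathbb{R}^n$.
\end{lemma}

\begin{proof}
By (F1) and \eqref{eq:AF},
\[
\int\bar h_K\,dS_L=nV(K,L[n-1])=n\,\zeta(K,L)V(K)\le\xi^dnV(K)=\int\bar h_K\,d(\xi^dS_K).
\]
The measure $S_L-\xi^dS_K$ is nonnegative and $\bar h_K>0$, so $S_L=\xi^dS_K$. If $\xi>0$, then $S_L=S_{\xi K}$ is not concentrated on a great subsphere, so $L$ is a body, and the uniqueness in (F2) gives $L=\xi K+b$. If $\xi=0$, then $V(K[n-1],L)=0$. If $L$ contained a segment $I$ of positive length, then, with a ball $B'\subset K$, monotonicity would give $V(K[n-1],L)\ge V(B'[n-1],I)>0$, the last number being $1/n$ times the length of $I$ times the volume of an equatorial section of $B'$. So $L$ is a point.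
\end{proof}

\subsection{Simplices and circumscribed homothets}\label{subsec:simplex}

This subsection holds in every dimension; we write it in $\mathbb{R}^d$. A simplex $T$ with $0\in\operatorname{int}T$ has the form
\[
T=\{x:x\cdot\nu_i\le1,\ 0\le i\le d\},
\]
with vertices $v_0,\dots,v_d$ numbered so that $v_k\cdot\nu_i=1$ for $i\ne k$ and $v_k\cdot\nu_k<1$. Any $d$ of the $\nu_i$ are linearly independent, because $d$ facet hyperplanes meet in a single vertex. Write $\nu_k=\sum_{i\ne k}\gamma_i\nu_i$. If some $\gamma_l\ge0$, the vector $x$ with $x\cdot\nu_l=-1$ and $x\cdot\nu_i=0$ for $i\ne k,l$ satisfies $x\cdot\nu_i\le0$ for all $i$, and $T$ would contain the ray through $x$. So all $\gamma_i<0$, and there is a relation $\sum_i\beta_i\nu_i=0$ with all $\beta_i>0$. Every linear relation among the $\nu_i$ is a multiple of this one, whose coefficients have nonzero sum; hence the $\nu_i$ are affinely independent. The normal cone of $T$ at $v_k$ is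
\[
\sigma_k=\operatorname{pos}\{\nu_i:i\ne k\}=\{y:h_T(y)=v_k\cdot y\}.
\]
These cones cover $\mathbb{R}^d$ and contain no line, $\nu_k\notin\sigma_k$, and $h_T\big(t\sum_{i\ne k}\alpha_i\nu_i\big)=t$ for $t\ge0$ and convex weights $\alpha$. So every $y$ has the form $h_T(y)\sum\alpha_i\nu_i$ with convex weights supported on a $d$-element set of indices.

\begin{lemma}\label{lem:circ}
Let $T$ be as above and $G\subset\mathbb{R}^d$ nonempty, compact and convex. There is a unique pair $(\lambda,b)\in\mathbb{R}\times\mathbb{R}^d$ with $h_G(\nu_i)=\lambda+b\cdot\nu_i$ for all $i$. It satisfies $\lambda\ge0$,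
\[
G\subset\{x:x\cdot\nu_i\le h_G(\nu_i)\ \forall i\}=b+\lambda T,\qquad V(T[d-1],G)=\lambda|T|,\qquad|T+G|\ge\lambda|T|.
\]
\end{lemma}

We call $b+\lambda T$ the \emph{circumscribed homothet} of $G$ and write $\lambda=\lambda_T(G)$.

\begin{proof}
Affine independence makes the $d+1$ linear equations uniquely solvable. By sublinearity, $\lambda\sum\beta_i=\sum\beta_ih_G(\nu_i)\ge h_G(0)=0$. The set $\{x:(x-b)\cdot\nu_i\le\lambda\ \forall i\}$ is $b+\lambda T$ (for $\lambda=0$ because $T$ is bounded). By (F1) in $\mathbb{R}^d$, $V(T[d-1],G)=\frac1d\int h_G\,dS_T$ depends only on the numbers $h_G(\nu_i)$, which are the same for $G$ and $b+\lambda T$. Finally $|T+G|\ge dV(T[d-1],G)$, since all terms of the expansion are nonnegative.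
\end{proof}

\subsection{Monge--Amp\`ere measures}\label{subsec:MA}

The references are \cite{gutierrez} and \cite{rockafellar}. For convex $w:\mathbb{R}^d\to\mathbb{R}$, let $\partial w(y)$ be the subdifferential at $y$ and $\partial w(E)=\bigcup_{y\in E}\partial w(y)$. One has $\partial(f+g)(y)=\partial f(y)+\partial g(y)$ and $w'(y;z)=\max_{p\in\partial w(y)}p\cdot z$.

\medskip\noindent\textbf{(F4) The measure $\mathrm{MA}$.} The formula $\mathrm{MA}(w)(E)=|\partial w(E)|$ defines a Radon measure. On an open set it depends only on the restriction of $w$ to that set, it does not change when an affine function is added, and for smooth $w$ it has density $\det D^2w$. If $w_k\to w$ locally uniformly, then $\mathrm{MA}(w_k)\to\mathrm{MA}(w)$ \emph{vaguely}, that is, against continuous test functions of compact support. Hence $\liminf\mathrm{MA}(w_k)(O)\ge\mathrm{MA}(w)(O)$ for open $O$ and $\limsup\mathrm{MA}(w_k)(Q)\le\mathrm{MA}(w)(Q)$ for compact $Q$.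

\medskip\noindent\textbf{(F5) Mixed measures.} For convex $f,g:\mathbb{R}^d\to\mathbb{R}$ there are nonnegative Radon measures $M(f[d-i],g[i])$ with $\mathrm{MA}(f+\tau g)=\sum_i\binom di\tau^iM(f[d-i],g[i])$ for $\tau\ge0$, and they are vaguely continuous under locally uniform convergence of $f$ and $g$. Indeed, for smooth $f,g$ expand $\det(A+\tau A')$ with $A=D^2f$, $A'=D^2g$; if $A$ is positive definite this is $\det A\prod_i(1+\tau a_i)$ with $a_i\ge0$ the eigenvalues of $A^{-1/2}A'A^{-1/2}$, so the coefficients are nonnegative, and by continuity they are nonnegative for semidefinite $A$. In general take mollifications $f_k\to f$, $g_k\to g$. For each test function $\varphi$, the polynomials $\tau\mapsto\int\varphi\,d\mathrm{MA}(f_k+\tau g_k)$ of degree at most $d$ converge for every $\tau\ge0$ by (F4), so their coefficients converge, and the limits are positive functionals of $\varphi$. The same argument applied to arbitrary $f_k\to f$, $g_k\to g$ gives the continuity.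

\medskip\noindent\textbf{(F6) Slope sets.} For $g$ convex and Lipschitz on $\mathbb{R}^d$ let $\operatorname{Sl}(g)=\overline{\partial g(\mathbb{R}^d)}$. The set $\partial g(\mathbb{R}^d)$ lies between the domain of the conjugate function $g^*$ and its relative interior. So $G=\operatorname{Sl}(g)$ is compact and convex, $|\partial g(\mathbb{R}^d)|=|G|$, and $h_G$ is the recession function of $g$:
\[
h_G(y)=\lim_{t\to\infty}\frac{g(x+ty)-g(x)}t\quad\text{for every }x,\qquad g(x+y)-g(x)\le h_G(y).
\]
Two consequences will be used. First, if $g(0)=0$ and $g\le h_M$ with $M$ compact and convex, then $h_G\le h_M$, that is, $G\subset M$. Second, if $f$ is another such function and $T=\operatorname{Sl}(f)$, then recession functions add, so $\operatorname{Sl}(f+\tau g)=T+\tau G$ and $\mathrm{MA}(f+\tau g)(\mathbb{R}^d)=|T+\tau G|$. Comparing coefficients of $\tau$ gives $M(f[d-1],g)(\mathbb{R}^d)=V(T[d-1],G)$.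

\subsection{Charts}\label{subsec:charts}

To study $S_M$ near a direction $u$ at a small scale $s$, we read the support function on the tangent hyperplane to the sphere at $u$ and magnify by $1/s$. For $u\in\mathbb{S}^{n-1}$ and $s>0$ let
\[
\Theta_{u,s}(y)=\frac{u+sy}{|u+sy|},\qquad y\in u^\perp\cong\mathbb{R}^d,
\]
a homeomorphism onto the open hemisphere $\{v\cdot u>0\}$. The angle between $u$ and $\Theta_{u,s}(y)$ is $\arctan(s|y|)$. Let $\pi_u$ be the orthogonal projection onto $u^\perp$.

\begin{lemma}\label{lem:chart}
Let $M$ be a body and $w(y)=h_M(u+sy)/s$ for $y\in u^\perp$. For Borel sets $E\subset u^\perp$,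
\begin{equation}\label{eq:chart}
\mathrm{MA}(w)(E)=\int_{\Theta_{u,s}(E)}(v\cdot u)\,dS_M(v).
\end{equation}
Let $K$ be a body, $L\in\mathcal{K}_n$, and let $f,g$ differ by affine functions from $h_K(u+s\,\cdot)/s$ and $h_L(u+s\,\cdot)/s$. For bounded Borel sets $E$,
\begin{equation}\label{eq:chartmixed}
M(f[d-1],g)(E)=\int_{\Theta_{u,s}(E)}(v\cdot u)\,dS(K[n-2],L)(v).
\end{equation}
\end{lemma}

\begin{proof}
We have $\partial w(y)=\pi_uF(M,u+sy)$, so $\partial w(E)=\pi_u(X)$, where $X$ is the set of $x\in\partial M$ with a normal in $\Theta_{u,s}(E)$. If $x\in X$ has the normal $v$ with $v\cdot u>0$, then $x+cu\notin M$ for $c>0$, because $(x+cu)\cdot v>h_M(v)$. So $X$ lies in the graph of the concave function $\phi(z)=\max\{t:z+tu\in M\}$ on $\pi_uM$, which is locally Lipschitz in the interior, and $\pi_u$ is injective on $X$. Let $X'$ be the set of points of $X$ with a unique unit normal. A point of $X$ over the boundary of $\pi_uM$ also has a normal orthogonal to $u$, so $X'$ lies over the interior. The set $X\setminus X'$ is $\mathcal{H}^d$-null, and so is its projection.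 At $x=z+\phi(z)u\in X'$ the normal is $v(x)=(u-\nabla\phi(z))/\sqrt{1+|\nabla\phi(z)|^2}$, and the area formula for the graph gives $|\pi_uX'|=\int_{X'}v(x)\cdot u\,d\mathcal{H}^d(x)$. Since $S_M$ is the image of $\mathcal{H}^d$ under $x\mapsto v(x)$, this is \eqref{eq:chart}. For \eqref{eq:chartmixed} apply \eqref{eq:chart} to the body $K+\tau L$, expand both sides by (F5) and \eqref{eq:expand}, and compare the coefficients of $\tau$.
\end{proof}

\section{Polytopes, and a model of the global argument}\label{sec:polytopes}

\begin{proof}[Proof of Theorem~\ref{thm:generic}(c)]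
Let $\Delta$ be a simplex and $S_{\Delta+L}\ll S_\Delta$. Then $S_{\Delta+L}$ is concentrated on the $n+1$ facet normals of $\Delta$, and by (F2) the body $\Delta+L$ is a polytope with facet normals among these. So $\Delta+L$ is cut out by its supporting halfspaces in these $n+1$ directions, and Lemma~\ref{lem:circ} in $\mathbb{R}^n$ gives $\Delta+L=\mu\Delta+b$. Since $V(\Delta+L)\ge V(\Delta)$ we have $\mu\ge1$, and cancellation yields $L=(\mu-1)\Delta+b\equiv\Delta$.

Now let $Q=\{x:x\cdot u_i\le b_i,\ 1\le i\le N\}$ be a polytope with exactly $N$ facets and unit normals $u_i$, not a simplex, so $N\ge n+2$. We move the facets a little: for $c\in\mathbb{R}^N$ near $b$ let $Q_c=\{x:x\cdot u_i\le c_i\ \forall i\}$. These polytopes lie in the compact set $\{x:x\cdot u_i\le b_i+1\ \forall i\}$. All $N$ inequalities still define facets: if $x_i$ is a relative interior point of the $i$-th facet of $Q$, the other inequalities are strict at $x_i$, and they remain strict near $x_i+(c_i-b_i)u_i$. In particular $h_{Q_c}(u_i)=c_i$.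

Let $N(Q,q)$ denote the normal cone of $Q$ at $q$; it is the positive hull of the $u_i$ whose constraints are active at $q$. We claim that for $c$ close to $b$, every vertex $x$ of $Q_c$ has $N(Q_c,x)\subset N(Q,q)$ for some vertex $q=q(x)$ of $Q$. Otherwise there are $c^{(k)}\to b$ and vertices $x_k$ of $Q_{c^{(k)}}$ violating this, and after passing to a subsequence the set $I$ of active constraints is constant and $x_k\to q\in Q$. The vectors $u_i$, $i\in I$, span $\mathbb{R}^n$, and these constraints are active at $q$. So $q$ is a vertex and $N(Q_{c^{(k)}},x_k)=\operatorname{pos}\{u_i:i\in I\}\subset N(Q,q)$, a contradiction.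

The normal cone of $Q+Q_c$ at $q(x)+x$ is $N(Q,q(x))\cap N(Q_c,x)=N(Q_c,x)$. These $n$-dimensional cones cover $\mathbb{R}^n$, so the points $q(x)+x$ are all the vertices of $Q+Q_c$. The facet normals of a polytope span the extreme rays of the normal cones at its vertices, so $Q+Q_c$ has the facet normals $u_1,\dots,u_N$, and $S_{Q+Q_c}\ll S_Q$. If $Q_c=\mu Q+b'$, then $c_i=\mu b_i+b'\cdot u_i$ for all $i$, and such $c$ lie in a linear space of dimension at most $n+1<N$. Any $c$ near $b$ outside this space gives $L=Q_c\not\equiv Q$.
\end{proof}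

What makes $L=Q_c$ possible is that its facets may change shape. In the octahedron $|x_1|+|x_2|+|x_3|\le1$, replace the constraint $x_1+x_2+x_3\le1$ by $x_1+x_2+x_3\le1-\delta$. The new plane crosses the six edges $[e_i,-e_j]$, $i\ne j$, so the triangular facet becomes a hexagon. If such changes are forbidden, a polytope is rigid.

\begin{proposition}\label{prop:model}
Let $P$ be a polytope with set $U$ of outer unit facet normals, and let $L\in\mathcal{K}_n$ satisfy $S_{P+L}\ll S_P$ and $F(L,u)\equiv F(P,u)$ for all $u\in U$. Then $L\equiv P$.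
\end{proposition}

\begin{proof}
Let $F_u=F(P,u)$ and $F(L,u)=\lambda_uF_u+b_u$. By \eqref{eq:expand} the measures $S(P[n-2],L)$ and $S_L$ are bounded by $S_{P+L}$, so they are concentrated on $U$. From $S_{P+\tau L}(\{u\})=|F_u+\tau F(L,u)|=(1+\tau\lambda_u)^d|F_u|$ we read off their masses at $u$, namely $\lambda_u|F_u|$ and $\lambda_u^d|F_u|$. The weights $p_u=\bar h_P(u)|F_u|/(nV(P))$ are positive with sum $1$, and integrating $\bar h_P$ against the two measures gives
\[
\xi(P,L)=\sum_up_u\lambda_u,\qquad\zeta(P,L)=\sum_up_u\lambda_u^d.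
\]
So \eqref{eq:AF} says $\sum p_u\lambda_u^d\le(\sum p_u\lambda_u)^d$, the reverse of Jensen's inequality. As $d\ge2$, the function $\lambda\mapsto\lambda^d$ is strictly convex, all $\lambda_u$ equal $\xi=\xi(P,L)$, and $S_L=\xi^dS_P$. Lemma~\ref{lem:end} finishes the proof.
\end{proof}

The dimension enters through strict convexity. For $d=1$ all faces $F(L,u)$ are segments or points, hence homothetic to the edges of $P$, but the inequality between the two sums is an identity and says nothing, in agreement with Example~\ref{ex:simple}(c).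

The chart at a facet normal $u$ shows why absolute continuity alone does not see the shape of $F(L,u)$. For $v$ near $u$ the maximum of $x\cdot v$ over $P$ is attained on $F_u$, so in the chart $h_P$ becomes $h_T$ plus an affine function, where $T\subset u^\perp$ is a translate of the facet. For every compact convex $G\subset\mathbb{R}^d$, the measure $\mathrm{MA}(h_T+h_G)$ is the point mass $|T+G|$ at the origin, since $\partial h_{T+G}(0)=T+G$ while the subgradients at other points lie in the boundary of $T+G$. So $\mathrm{MA}(h_T+h_G)\ll\mathrm{MA}(h_T)$ for \emph{every} $G$. We need a replacement for $h_T$ that agrees with it far from the origin, so that it fits onto the polytope, and that detects $G$.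

\section{Local rigidity}\label{sec:local}

\subsection{The function $f_T$}

Let $T\subset\mathbb{R}^d$ be a simplex as in Section~\ref{subsec:simplex}. Put
\[
\chi(t)=\begin{cases}t^2/2,&0\le t\le1,\\ t-\frac12,&t\ge1,\end{cases}\qquad f_T=\tfrac12+\chi(h_T).
\]
The function $\chi$ is $C^1$, convex and strictly increasing on $[0,\infty)$, so $f_T$ is convex; $f_T=\frac12(1+h_T^2)$ where $h_T\le1$, and $f_T=h_T$ where $h_T\ge1$. With the gauge $r_T(x)=\max_ix\cdot\nu_i$, which takes values in $[0,1]$ on $T$,
\begin{equation}\label{eq:dual}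
f_T(y)=\max_{x\in T}\Big(x\cdot y+\frac{1-r_T(x)^2}2\Big).
\end{equation}
Indeed, the maximum of $x\cdot y$ over $\{r_T=r\}$ is $rh_T(y)$, attained at a vertex of $rT$, and $r\mapsto rh+\frac12(1-r^2)$ is maximal on $[0,1]$ at $r=\min(h,1)$. Thus $f_T$ is the support function, read in a chart, of the cap over $T$ with height $\frac12(1-r_T^2)$. The chain rule $f_T'(y;z)=\chi'(h_T(y))h_T'(y;z)$ gives
\begin{equation}\label{eq:subdiff}
\partial f_T(y)=\min(h_T(y),1)\,F(T,y),
\end{equation}
which is $\{0\}$ at $y=0$. Hence $\operatorname{Sl}(f_T)=T$. Define the \emph{stars}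
\[
Y_T(t)=\bigcup_i[0,t]\nu_i\quad(t\ge0),\qquad Y_T^-=\bigcup_i[0,1)\nu_i.
\]
The measure $\mathrm{MA}(f_T)$ is concentrated on $Y_T^-$: if $y$ is not on a ray $[0,\infty)\nu_i$, then $F(T,y)$ has dimension at most $d-2$ and $\partial f_T(y)$ lies in the cone from $0$ over such a face, a null set; and on $[1,\infty)\nu_i$ the subdifferential is one fixed facet. The point mass of $\mathrm{MA}(h_T)$ has been spread along the star (Figure~\ref{fig:star}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (1,0)--(0,1)--(-1,-1)--cycle;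
\draw[very thick] (0,0)--(1,0) (0,0)--(0,1) (0,0)--(-1,-1);
\draw[dashed] (1,0)--(1.9,0) (0,1)--(0,1.6) (-1,-1)--(-1.6,-1.6);
\node[below right] at (1,0) {$\nu_1$};
\node[above right] at (0,1) {$\nu_2$};
\node[below right] at (-1,-1) {$\nu_0$};
\fill (0.6,0) circle (0.06);
\begin{scope}[xshift=5.6cm]
\fill[gray!25] (0,0)--(1,1)--(1,-2)--cycle;
\draw (1,1)--(-2,1)--(1,-2)--cycle;
\draw[gray] (0,0)--(1,1) (0,0)--(-2,1) (0,0)--(1,-2);
\draw[very thick] (0.6,0.6)--(0.6,-1.2);
\node[above right] at (1,1) {$v_0$};
\node[above left] at (-2,1) {$v_1$};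
\node[right] at (1,-2) {$v_2$};
\end{scope}
\end{tikzpicture}
\caption{The function $f_T$ for the triangle $T$ with vertices $v_0=(1,1)$, $v_1=(-2,1)$, $v_2=(1,-2)$. Left: the domain of $f_T$, with the triangle $\{h_T\le1\}$ and the star (bold) that carries the Monge--Amp\`ere measure of $f_T$. Right: the slopes of $f_T$, which fill $T$. The subdifferential at the marked point $t\nu_1$ is the bold segment $t[v_0,v_2]$; for $0\le t\le1$ these segments sweep the shaded triangle.}
\label{fig:star}
\end{figure}

\begin{example}\label{ex:triangle}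
Let $d=2$, $\nu_1=(1,0)$, $\nu_2=(0,1)$, $\nu_0=(-1,-1)$, so that $T$ is the triangle of Figure~\ref{fig:star}. The cone $\sigma_0$ is the first quadrant, where $h_T(y)=y_1+y_2$.

\emph{A truncated triangle is detected.} Let $G=T\cap\{x_1+x_2\le1\}$, with the new edge $I=[(1,0),(0,1)]$ and normal $\nu=(\frac12,\frac12)$. For $0<t<1$, \eqref{eq:subdiff} gives $\partial(f_T+h_G)(t\nu)=t(1,1)+I$. These segments sweep a parallelogram of area $2$, so $\mathrm{MA}(f_T+h_G)$ has mass $2$ on a segment that misses the star. For $h_T$ in place of $f_T$ the factor $t$ is absent, and nothing is swept.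

\emph{A smooth perturbation is rigid.} Let $g$ be convex and $C^2$ in the triangle $\{y_1,y_2>0,\ y_1+y_2<1\}$, and suppose that $\mathrm{MA}(f_T+g)$ vanishes there. All entries of $D^2f_T$ equal $1$, so
\[
0=\det(D^2f_T+D^2g)=\det D^2g+(g_{11}-2g_{12}+g_{22}).
\]
Both terms are nonnegative, so $e^{\top}D^2g\,e=0$ for $e=(1,-1)$, and then $D^2g\,e=0$ because $D^2g$ is positive semidefinite. So $g_1-g_2$ is constant, and $g(y)=\psi(y_1+y_2)+a\cdot y$. The gradients $a+\psi'(h_T(y))v_0$ move on a line in the direction of the vertex $v_0$. The proof below shows, without smoothness, that the three sectors share one $\psi$ and one $a$, so that the gradients on a level set of $h_T$ are the vertices of a homothet of $T$.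
\end{example}

\subsection{The rigidity statement}

Without smoothness, the vanishing of $\mathrm{MA}(w)$ is used through the sets where $w$ touches a supporting affine function.

\begin{lemma}\label{lem:extreme}
Let $w:\mathbb{R}^d\to\mathbb{R}$ be convex, $O$ open with $\mathrm{MA}(w)(O)=0$, $\ell\le w$ affine and $Z=\{w=\ell\}$. Then no extreme point of $Z$ lies in $O$.
\end{lemma}

\begin{proof}
Suppose that $e\in O$ is an extreme point of $Z$. Let $D$ be an open ball around $e$ with $\overline D\subset O$, and $X=Z\cap\partial D$. Since $e$ is extreme in $Z$ and $e\notin X$, the point $e$ is not in the compact set $\operatorname{conv}X$, so there is an affine function $q$ with $q(e)>0$ and $q<0$ on $X$. On the compact set $\partial D\cap\{q\ge0\}$, which misses $X$, the function $w-\ell$ has a positive lower bound; on $\partial D\cap\{q<0\}$ we have $w-\ell-\varepsilon q\ge-\varepsilon q>0$. So for a small $\varepsilon>0$, $w-\ell-\varepsilon q$ is positive on $\partial D$ and negative at $e$. For all small $p$ the function $w-\ell-\varepsilon q-p\cdot(x-e)$ keeps both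 properties, so its minimum over $\overline D$ is attained in $D$, and $\nabla(\ell+\varepsilon q)+p\in\partial w(D)$. Thus $\partial w(D)$ contains a ball, contrary to $\mathrm{MA}(w)(O)=0$.
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $g:\mathbb{R}^d\to\mathbb{R}$ be convex and Lipschitz with $\mathrm{MA}(f_T+g)(\mathbb{R}^d\setminus Y_T^-)=0$. Then $\operatorname{Sl}(g)=a+\lambda T$ for some $a\in\mathbb{R}^d$ and $\lambda\ge0$.
\end{proposition}

\begin{proof}
Let $f=f_T$, $w=f+g$, $G=\operatorname{Sl}(g)$ and $\gamma_i(t)=g(t\nu_i)$. The open set $O=\mathbb{R}^d\setminus Y_T(1)$ is $\mathrm{MA}(w)$-null. For a point $x$ choose an affine $\ell\le w$ with $\ell(x)=w(x)$, and let $Z=\{w=\ell\}$, a closed convex set containing $x$, whose extreme points lie in $Y_T(1)$ by Lemma~\ref{lem:extreme}. On $Z$ the function $f=\ell-g$ is both convex and concave, so $f$ and $g$ are affine on $Z$. We also note: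
\begin{itemize}
\item[$(*)$] If $h_T$ is affine on $Z$, then $Z\subset\sigma_k$ for some $k$.
\end{itemize}
To see this, choose $k$ with $v_k\cdot y=h_T(y)$ at a relative interior point $y$ of $Z$. The affine function $v_k\cdot y-h_T(y)\le0$ on $Z$ vanishes at a relative interior point, hence on $Z$.

Steps 1 and 2 determine $g$ on $\{h_T<1\}$ and produce the vertices of a homothet of $T$ inside $G$. Steps 3 and 4 follow $g$ along the rays to infinity and show that $G$ is no larger.

\emph{Step 1: $g$ is affine on the facets of $\{h_T\le t\}$, $0<t<1$.} Let $h_T(x)=t\in(0,1)$ and $z\in Z$, and put $\varphi(\theta)=h_T(x+\theta(z-x))$ for $\theta\in[0,1]$. For small $\theta$ we have $\varphi\in(0,1)$ and $\frac12+\frac12\varphi^2=f$ is affine in $\theta$, so $\varphi$ is the square root of a positive affine function and is concave. It is also convex, hence affine, and an affine function with affine square is constant. So $f$, affine on the segment $[x,z]$ and constant near $x$, is constant on it, and $\varphi\equiv t$ because $\chi$ is strictly increasing. Thus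
\begin{equation}\label{eq:level}
Z\subset\{h_T=t\},
\end{equation}
and by $(*)$, $Z\subset\sigma_k\cap\{h_T=t\}=t\operatorname{conv}\{\nu_l:l\ne k\}$ for some $k$. So $Z$ is compact, and its extreme points are among the points $t\nu_l$, $l\ne k$. Now let $x=t\sum_{l\in J}\alpha_l\nu_l$ with $J$ of at most $d$ elements, $\alpha_l>0$ and $\sum\alpha_l=1$. The point $x$ is also a convex combination of extreme points of $Z$, and barycentric coordinates with respect to $t\nu_0,\dots,t\nu_d$ are unique. So $t\nu_l\in Z$ for all $l\in J$, and since $g$ is affine on $Z$,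
\begin{equation}\label{eq:interp}
g\Big(t\sum\alpha_l\nu_l\Big)=\sum\alpha_l\gamma_l(t)\qquad(0<t<1;\ \alpha\text{ convex weights on at most $d$ indices}).
\end{equation}

\emph{Step 2: the $\gamma_i$ differ by linear functions.} Fix $i\ne j$. Since $d\ge2$, \eqref{eq:interp} applies to $J=\{i,j\}$: on $\{0<\varsigma<t<1\}$ the convex function $H(t,\varsigma)=g(\varsigma\nu_i+(t-\varsigma)\nu_j)$ equals $\gamma_j(t)+\varsigma\rho(t)$ with $\rho(t)=(\gamma_i(t)-\gamma_j(t))/t$. Fix $t_0\in(0,1)$ and $\varsigma=t_0/2$. For $t\in(t_0,1)$, $\eta=\pm t_0/4$ and small $\delta>0$, convexity at the midpoint of $(t+\delta,\varsigma+\eta)$ and $(t-\delta,\varsigma-\eta)$ gives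
\[
2H(t,\varsigma)\le H(t+\delta,\varsigma)+H(t-\delta,\varsigma)+\eta\big(\rho(t+\delta)-\rho(t-\delta)\big).
\]
Using both signs of $\eta$, we get $\frac{t_0}4|\rho(t+\delta)-\rho(t-\delta)|\le H(t+\delta,\varsigma)+H(t-\delta,\varsigma)-2H(t,\varsigma)$, and the right side is $o(\delta)$ wherever the convex function $H(\cdot,\varsigma)$ is differentiable. So the locally Lipschitz function $\rho$ has derivative zero almost everywhere on $(t_0,1)$; as $t_0$ is arbitrary, $\rho$ is constant on $(0,1)$.

Hence $\gamma_i(t)-\gamma_0(t)=\kappa_it$ on $(0,1)$ with constants $\kappa_i$, $\kappa_0=0$. By affine independence there are $a\in\mathbb{R}^d$ and $\kappa\in\mathbb{R}$ with $a\cdot\nu_i+\kappa=\kappa_i$ for all $i$. The function $\psi(t)=\gamma_0(t)+\kappa t$ is convex on $\mathbb{R}$, $\gamma_i(t)=\psi(t)+t\,a\cdot\nu_i$ on $(0,1)$, and \eqref{eq:interp} becomes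
\[
g(y)=\psi(h_T(y))+a\cdot y\qquad(0<h_T(y)<1).
\]
Let $\lambda=\psi'(1-)$, a finite number. At points $y\in\operatorname{int}\sigma_k$ with $\psi$ differentiable at $h_T(y)\in(0,1)$ we have $\nabla g(y)=a+\psi'(h_T(y))v_k$. Letting $h_T(y)\to1$ we obtain
\begin{equation}\label{eq:inside}
a+\lambda v_k\in G\quad\text{for all }k,\qquad\gamma_i'(1-)=\lambda+a\cdot\nu_i\quad\text{for all }i.
\end{equation}

\emph{Step 3: $\gamma_i$ is affine on $[1,\infty)$.} Let $x=t\nu_i$ with $t>1$. The set $Z$ contains no $z$ with $0<h_T(z)<1$, for \eqref{eq:level} at $z$, with the same $\ell$ and $Z$, would exclude $x$ from $Z$. Also $0\notin Z$, since otherwise $[0,x]\subset Z$ contains such a $z$. So $h_T\ge1$ on $Z$, where therefore $h_T=f$ is affine, and $Z\subset\sigma_k$ for some $k$; here $k\ne i$ because $\nu_k\notin\sigma_k$. A closed convex set without lines is the sum of the convex hull of its extreme points and its recession cone \cite{rockafellar}. The extreme points of $Z$ lie in $Y_T(1)\cap\{h_T\ge1\}\cap\sigma_k=\{\nu_l:l\ne k\}$, and the recession cone of $Z$ lies in $\sigma_k$.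 So $x=\sum_{l\ne k}\theta_l\nu_l+y$ with $y\in\sigma_k$ and convex weights $\theta$ supported on indices $l$ with $\nu_l\in Z$. In the basis $(\nu_l)_{l\ne k}$ both summands have nonnegative coordinates, and $x$ has only the $i$-th coordinate nonzero. So $\theta_i=1$ and $\nu_i\in Z$, and $g$ is affine on $[\nu_i,t\nu_i]$. As $t>1$ is arbitrary, $\gamma_i$ is affine on $[1,\infty)$, and (F6) gives $h_G(\nu_i)=\gamma_i'(1+)$.

\emph{Step 4: there is no kink at $\nu_i$.} The numbers $\gamma_i'(1+)$ and $\gamma_i'(1-)$ are the maximum and the minimum of $p\cdot\nu_i$ over $p\in\partial g(\nu_i)$. If they differ, $\partial g(\nu_i)$ contains a segment not parallel to $\nu_i^\perp$. Since $\partial f(\nu_i)=F(T,\nu_i)$ is a facet of $T$ parallel to $\nu_i^\perp$, the set $\partial w(\nu_i)=\partial f(\nu_i)+\partial g(\nu_i)$ then has positive volume. But $\nu_i\notin Y_T^-$, because $h_T(\nu_i)=1$ and $h_T<1$ on $Y_T^-$; this contradicts the hypothesis. So $h_G(\nu_i)=\lambda+a\cdot\nu_i$ for all $i$, and Lemma~\ref{lem:circ} gives $\lambda\ge0$ and $G\subset a+\lambda T$. By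 \eqref{eq:inside} the convex set $G$ contains the vertices of $a+\lambda T$, so equality holds.
\end{proof}

\begin{remark}\label{rem:sharp}
(a) The proposition determines the slope set, not the function. If $\psi$ is convex, nondecreasing and $C^1$ on $[0,\infty)$ and affine on $[1,\infty)$, then $g=\psi(h_T)$ satisfies the hypothesis: for $y\ne0$ we have $\partial(f_T+g)(y)=(\chi'+\psi')(h_T(y))F(T,y)$, and the argument after \eqref{eq:subdiff} applies. So the proposition does not make one capped polytope rigid. It becomes sufficient as the scale of the caps tends to zero, when only the slope set of $g$ remains visible.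

(b) Mass at the tips $\nu_i$ must be excluded. In Example~\ref{ex:triangle} take $g(y)=\max(0,y_1-1)$. Off the line $y_1=1$, $g$ is locally affine. On that line, at points other than $\nu_1$, $\partial f_T$ is $\{v_0\}$ or $\{v_2\}$ and $\partial g$ is the segment $[0,(1,0)]$, so no area is swept. Thus $\mathrm{MA}(f_T+g)$ vanishes outside $Y_T^-\cup\{\nu_1\}$, while $\operatorname{Sl}(g)$ is a segment.
\end{remark}

\subsection{Stability}

In the application the mass off the star is small, not zero, and we argue by compactness. By Remark~\ref{rem:sharp}(b) it is dangerous if mass that lies on the stars drifts to a tip in the limit. We prevent this by a family of conditions: outside the shortened star $Y_T(1-1/m_k)$, a fixed compact set for each $k$, the mass is at most $2^{-k}|T|$. The resulting threshold does not depend on the shape of $T$, because everything is invariant under linear maps.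

\begin{lemma}\label{lem:stable}
Let $2\le m_1<m_2<\cdots$ be integers and $\Lambda,\delta>0$. There is $k_0$ with the following property. Let $T\subset\mathbb{R}^d$ be a simplex with centroid $0$, let $g$ be convex and Lipschitz, $G=\operatorname{Sl}(g)$ and $\lambda=\lambda_T(G)$. If $\lambda\le\Lambda$ and
\begin{equation}\label{eq:stabhyp}
\mathrm{MA}(f_T+g)\big(\mathbb{R}^d\setminus Y_T(1-\tfrac1{m_k})\big)\le2^{-k}|T|\qquad(1\le k\le k_0),
\end{equation}
then $|G|\ge(\lambda^d-\delta)|T|$.
\end{lemma}

\begin{proof}
\emph{Reduction to one simplex.} Fix a simplex $T_0$ with centroid $0$. The affine bijection $\Phi$ that maps the vertices of $T$ to those of $T_0$ preserves centroids, so it is linear. For convex $w$ put $\tilde w=w\circ\Phi^{\top}$. Then $\partial\tilde w(y)=\Phi\,\partial w(\Phi^{\top}y)$ and $\mathrm{MA}(\tilde w)(E)=|\det\Phi|\,\mathrm{MA}(w)(\Phi^{\top}E)$. Since $h_T(\Phi^{\top}y)=h_{T_0}(y)$, we get $\tilde f_T=f_{T_0}$. The normals of $T_0$ are $\Phi^{-\top}\nu_i$, so $\Phi^{\top}$ maps the stars of $T_0$ onto those of $T$. Moreover $\operatorname{Sl}(\tilde g)=\Phi G$,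 $\lambda_{T_0}(\Phi G)=\lambda_T(G)$, and all volumes are multiplied by $|\det\Phi|$. So we may assume $T=T_0$. Subtracting an affine function from $g$, we may also assume that $g(0)=0$ and that the circumscribed homothet of $G$ is $\lambda T$.

\emph{Compactness.} If no $k_0$ works, there are such functions $g_j$, with slope sets $G_j$ and ratios $\lambda_j\le\Lambda$, satisfying \eqref{eq:stabhyp} for $k\le j$ and $|G_j|<(\lambda_j^d-\delta)|T|$. Since $G_j\subset\lambda_jT\subset\Lambda T$, the $g_j$ have a common Lipschitz constant. Along a subsequence, $g_j\to g$ locally uniformly, $G_j\to G^*$ and $\lambda_j\to\lambda^*$. From $h_{G_j}(\nu_i)=\lambda_j$ we get $\lambda_T(G^*)=\lambda^*$. By (F6), $g_j\le h_{G_j}$, so $g\le h_{G^*}$ and $\operatorname{Sl}(g)\subset G^*$.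

Let $Y_k=Y_T(1-1/m_k)$. Its complement is open, so (F4) gives $\mathrm{MA}(f_T+g)(\mathbb{R}^d\setminus Y_k)\le2^{-k}|T|$ for every $k$. Since $\mathbb{R}^d\setminus Y_T^-\subset\mathbb{R}^d\setminus Y_k$ for all $k$, Proposition~\ref{prop:rigid} applies: $\operatorname{Sl}(g)=a+\lambda T\subset G^*$.

Slopes can be lost in a locally uniform limit, so it remains to exclude a strict inclusion. For $k\le j$, (F6) gives
\[
|T+G_j|=\mathrm{MA}(f_T+g_j)(\mathbb{R}^d)\le2^{-k}|T|+\mathrm{MA}(f_T+g_j)(Y_k).
\]
As $Y_k$ is compact, the upper limit of the last term is at most $\mathrm{MA}(f_T+g)(\mathbb{R}^d)=|T+a+\lambda T|$. Letting $j\to\infty$ and then $k\to\infty$, we get $|T+G^*|\le|T+a+\lambda T|$. Nested convex bodies of equal volume coincide, so cancellation gives $G^*=a+\lambda T$, and $\lambda=\lambda_T(G^*)=\lambda^*$. Then $|G_j|\to(\lambda^*)^d|T|$, which contradicts $|G_j|<(\lambda_j^d-\delta)|T|$.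
\end{proof}

\section{Capped polytopes}\label{sec:caps}

\subsection{The body $K_s(P)$}

Let $P$ be a \emph{simplicial} $n$-polytope, that is, one whose facets are simplices. Let $U$ be the set of its outer unit facet normals. For $u\in U$ let $F_u=F(P,u)$, let $c_u$ be the centroid of $F_u$, and let
\[
T_u=F_u-c_u=\{x\in u^\perp:x\cdot\nu_{u,i}\le1,\ 0\le i\le d\},\qquad\nu_{u,i}\in u^\perp.
\]
Write $f_u=f_{T_u}$, $r_u=r_{T_u}$ and $Y_u(t)=Y_{T_u}(t)$. We want a body whose support function in the chart $\Theta_{u,s}$ is $f_u$. We prescribe its values on the stars only: for $s>0$ let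
\[
K_s=K_s(P)=\Big\{x:(x-c_u)\cdot(u+st\,\nu_{u,i})\le s\,\frac{1+t^2}2\quad\forall u\in U,\ 0\le i\le d,\ t\in[0,1]\Big\}.
\]
For $x\in T_u$ and $z\in\mathbb{R}$, the point $c_u+x+zu$ satisfies the constraints that belong to $u$ if and only if
\begin{equation}\label{eq:height}
z\le s\min_{t\in[0,1]}\Big(\frac{1+t^2}2-t\,r_u(x)\Big)=\frac s2\big(1-r_u(x)^2\big).
\end{equation}
This is the cap of \eqref{eq:dual}, flattened by the factor $s$; its height vanishes on the boundary of the facet.

\begin{lemma}\label{lem:Ks}
\begin{enumerate}
\item[(i)] $P\subset K_s$ for small $s$, and $K_s\to P$ as $s\to0$.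
\item[(ii)] For every $R>0$ there is $s_1(P,R)>0$ such that for $0<s\le s_1(P,R)$,
\[
h_{K_s}(u+sy)=c_u\cdot(u+sy)+sf_u(y)\qquad(u\in U,\ y\in u^\perp,\ h_{T_u}(y)\le R).
\]
\item[(iii)] For small $s$, $S_{K_s}$ is concentrated on the compact set $N_s=\bigcup_{u\in U}\Theta_{u,s}(Y_u(1))$.
\item[(iv)] If $P=-P$, then $K_s=-K_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $F_{u,i}=\{x\in F_u:(x-c_u)\cdot\nu_{u,i}=1\}$, a facet of $F_u$ and so a ridge of $P$. Fix $R\ge1$, and for $0<t\le R$ consider the affine function $\psi(x)=(x-c_u)\cdot(u+st\nu_{u,i})-st$. On $F_u$ it equals $st((x-c_u)\cdot\nu_{u,i}-1)$, which vanishes on $F_{u,i}$ and is negative at the remaining vertex of $F_u$. At the vertices $x$ of $P$ outside $F_u$ we have $(x-c_u)\cdot u\le-c_0$ with $c_0>0$ depending only on $P$, so $\psi(x)\le-c_0+sR\operatorname{diam}(P)\max|\nu_{u,i}|<0$ for $s$ small in terms of $P$ and $R$. Therefore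
\begin{equation}\label{eq:ridge}
F(P,u+st\nu_{u,i})=F_{u,i}\ \ (0<t\le R),\qquad(x-c_u)\cdot(u+st\nu_{u,i})\le st\ \ (x\in P,\ 0\le t\le R).
\end{equation}
Since $t\le\frac12(1+t^2)$, this gives $P\subset K_s$. The constraints with $t=0$ give $K_s\subset\{x:x\cdot u\le h_P(u)+s/2\ \forall u\in U\}$, and these compact sets decrease to $P$ as $s\downarrow0$.

(ii) We may assume $R\ge1$. \emph{Lower bound.} We show that the caps lie in $K_s$. Let $x\in T_u$, $r=r_u(x)$, $\eta=\frac12(1-r^2)$ and $q=c_u+x+s\eta u$. The constraints of $u$ hold by \eqref{eq:height}. For those of $u'\ne u$, note that $\eta\le\min(\frac12,1-r)$ and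
\[
q=\eta(c_u+su)+(1-\eta)\Big(c_u+\frac x{1-\eta}\Big),\qquad r_u\Big(\frac x{1-\eta}\Big)=\frac r{1-\eta}\le1,
\]
so $q$ lies in the pyramid $\operatorname{conv}(F_u\cup\{c_u+su\})$. On the base $F_u\subset P$, \eqref{eq:ridge} gives $(x'-c_{u'})\cdot(u'+st\nu_{u',i})\le st$ for $t\in[0,1]$. At the apex,
\[
(c_u+su-c_{u'})\cdot(u'+st\nu_{u',i})\le(c_u-c_{u'})\cdot u'+O(s)<0
\]
for small $s$, uniformly in $t\in[0,1]$, because the relative interior point $c_u$ of $F_u$ is not in $F_{u'}$. So the bound $st\le\frac s2(1+t^2)$ holds on the pyramid, and $q\in K_s$. Now $(u+sy)\cdot q=c_u\cdot(u+sy)+s(x\cdot y+\frac12(1-r^2))$, and maximizing over $x\in T_u$ with \eqref{eq:dual} gives $h_{K_s}(u+sy)\ge c_u\cdot(u+sy)+sf_u(y)$.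

\emph{Upper bound.} Let $t=h_{T_u}(y)\le R$ and write $y=t\sum\alpha_i\nu_{u,i}$ with convex weights, so that $u+sy=\sum\alpha_i(u+st\nu_{u,i})$. Since $f_u(t\nu_{u,i})=f_u(y)$ and $h_{K_s}$ is sublinear, it suffices to treat $y=t\nu_{u,i}$. For $t\le1$ the bound is a defining constraint of $K_s$. For $1<t\le R$ no constraint has this normal, and we use the two constraints with $t=1$ that pass through the ridge. Let $F_{u,i}=F_u\cap F_{u'}=F_{u',i'}$ and $q\in F_{u,i}$, and put $w=u+s\nu_{u,i}$, $w'=u'+s\nu_{u',i'}$. Since $(q-c_u)\cdot w=s=(q-c_{u'})\cdot w'$, these two constraints read $(x-q)\cdot w\le0$ and $(x-q)\cdot w'\le0$. By \eqref{eq:ridge}, the vectors $w$, $w'$ and $u+st\nu_{u,i}$ lie in the normal cone of $P$ at the ridge, the planar cone $\operatorname{pos}\{u,u'\}$ of some opening angle $\theta_0\in(0,\pi)$. Their angles from $u$ are $\arctan(s|\nu_{u,i}|)$, $\theta_0-\arctan(s|\nu_{u',i'}|)$ and $\arctan(st|\nu_{u,i}|)$. For $1<t\le R$ and small $s$ the third lies between the first two, so $u+st\nu_{u,i}\in\operatorname{pos}\{w,w'\}$. Hence $h_{K_s}(u+st\nu_{u,i})\le q\cdot(u+st\nu_{u,i})=c_u\cdot(u+st\nu_{u,i})+st$,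 and $t=f_u(t\nu_{u,i})$.

(iii) Let $P\subset K_s$, so that $K_s$ is a body, and let $x\in\partial K_s$. Some constraint holds with equality at $x$; otherwise, the index set being compact, the slack is bounded below and a neighborhood of $x$ lies in $K_s$. The direction of this constraint is an outer normal at $x$ in $N_s$. So a boundary point with a unit normal outside $N_s$ has two unit normals, and such points form an $\mathcal{H}^{n-1}$-null set.

(iv) If $P=-P$, then $U=-U$, $c_{-u}=-c_u$ and, with suitable labels, $\nu_{-u,i}=-\nu_{u,i}$. The constraint for $(-u,i,t)$ at $-x$ is the constraint for $(u,i,t)$ at $x$.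
\end{proof}

\subsection{Where the surface area lies}

The final body $K$ is only close to $K_s$, so $S_K$ is not concentrated on $N_s$, and the stars must be thickened. We thicken the shortened stars, leaving out the tips, and we let the thickness in the chart tend to zero with $s$.

Fix $\rho=\rho(P)<\pi/3$ such that the closed spherical caps of angular radius $\rho$ about the points of $U$ are disjoint. Let $A_u$ be the open cap of radius $\rho$ about $u$; on it $v\cdot u\ge\frac12$. For $W\subset U$ let $A_W=\bigcup_{u\in W}A_u$, and note $S_P(W)=\sum_{u\in W}|T_u|$. For integers $m\ge2$ let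
\[
\Omega_{u,m}=u^\perp\setminus Y_u(1-\tfrac1m),\qquad\Gamma_{u,m,s}=\Theta_{u,s}\big(\{y:\operatorname{dist}(y,Y_u(1-\tfrac1m))\le s\}\big),
\]
\[
\omega_{m,s}=\mathbb{S}^{n-1}\setminus\bigcup_{u\in U}\Gamma_{u,m,s}.
\]
The sets $\Omega_{u,m}$ and $\omega_{m,s}$ are open and $\Gamma_{u,m,s}$ is compact. Choose $s_*(P)\in(0,1)$ such that for $0<s<s_*(P)$: $P\subset K_s$; Lemma~\ref{lem:Ks}(ii) holds with $R=2$; Lemma~\ref{lem:Ks}(iii) holds; and $\Theta_{u,s}$ maps the ball $\{|y|\le1+\max_i|\nu_{u,i}|\}$ into $A_u$ for all $u$. For these $s$ and all $m$ we have $\Gamma_{u,m,s}\subset A_u$ and $\Theta_{u,s}(Y_u(1))\subset A_u$.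

The points of $\Theta_{u,s}(Y_u(1-\frac1m))$ are interior to $\Gamma_{u,m,s}$, so $N_s\cap\overline{\omega_{m,s}}\subset\bigcup_u\Theta_{u,s}(E_{u,m})$ with $E_{u,m}=Y_u(1)\setminus Y_u(1-\frac1m)$. On the open set $\{h_{T_u}<2\}\supset E_{u,m}$ the function $h_{K_s}(u+s\,\cdot)/s$ is $f_u$ plus an affine function, and \eqref{eq:subdiff} gives $\partial f_u(E_{u,m})\subset T_u\setminus(1-\frac1m)T_u$. By \eqref{eq:chart} and $v\cdot u\ge\frac12$ on $A_u$,
\begin{equation}\label{eq:tips}
S_{K_s}(\overline{\omega_{m,s}})\le2\sum_u\mathrm{MA}(f_u)(E_{u,m})\le2\sum_u|T_u|\big(1-(1-\tfrac1m)^d\big)\le\frac{2d}mS_P(U).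
\end{equation}
Given $j\ge2$ and $0<s<s_*(P)$, fix $\tau(s)=\tau(s,j,P)\in(0,s^2]$ such that every $K\in\mathcal{K}_n$ with $d_H(K,K_s)<\tau(s)$ is a body and satisfies $S_K(\overline{\omega_{m,s}})\le\frac{2d}mS_P(U)+\frac1j$ for $2\le m\le j$. This is possible by \eqref{eq:tips} and the upper semicontinuity of $K\mapsto S_K(Q)$ for closed $Q$. The bound $\tau(s)\le s^2$ makes the difference between $K$ and $K_s$ invisible after magnification by $1/s$.

\subsection{Magnifying $L$}

The next lemma translates the geometry of $K+L$ near the facet normals of $P$ into statements about functions $g_u$ on all of $u^\perp$, at the price of an error $1/j$. The slope set $G_u$ of $g_u$ takes the place of the face $F(L,u)$ in Proposition~\ref{prop:model}. Parts (A) and (B) identify sets of small $S_K$-measure; absolute continuity will make their $S_{K+L}$-measure small; (C1) and (C2) carry this smallness to the $g_u$; (C3) and (C4) are the one-sided substitutes for the formulas for $\zeta$ and $\xi$.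

\begin{lemma}\label{lem:blowup}
Given $j\ge2$ and a simplicial polytope $P$, there is $s_0(j,P)\in(0,s_*(P)]$ such that for $0<s<s_0(j,P)$ and every $K$ with $d_H(K,K_s(P))<\tau(s,j,P)$ the following hold.
\begin{enumerate}
\item[(A)] $d_H(K,P)<\frac1j$, and $S_K(A_W)\le S_P(W)+\frac1j$ for all $W\subset U$.
\item[(B)] $S_K(\omega_{m,s})\le\frac{2d}mS_P(U)+\frac1j$ for $2\le m\le j$.
\item[(C)] For every $L\in\mathcal{K}_n$ with $L\subset jB$ there are convex Lipschitz functions $g_u:u^\perp\to\mathbb{R}$, $u\in U$, such that, with $G_u=\operatorname{Sl}(g_u)$: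
\begin{enumerate}
\item[(C1)] $\sum_{u\in W}|T_u+G_u|\le S_{K+L}(A_W)+\frac1j$ for all $W\subset U$;
\item[(C2)] $\sum_u\mathrm{MA}(f_u+g_u)(\Omega_{u,m})\le S_{K+L}(\omega_{m,s})+\frac1j$ for $2\le m\le j$;
\item[(C3)] $\sum_u\varphi(u)|G_u|\le\int\varphi\,dS_L+\frac1j$ for all $1$-Lipschitz $\varphi:\mathbb{S}^{n-1}\to[0,1]$;
\item[(C4)] $nV(P[n-1],L)\le\sum_u\bar h_P(u)V(T_u[d-1],G_u)+\operatorname{diam}(P)\,S_{K+L}(\omega_{j,s})+\frac1j$.
\end{enumerate}
\end{enumerate}
\end{lemma}

\begin{proof}
Part (B) holds by the choice of $\tau$. Suppose that no $s_0$ works for (A) and (C). Then there are $s_k\to0$ and bodies $K_k$ with $d_H(K_k,K_{s_k})<\tau(s_k)\le s_k^2$, each violating (A), or violating (C) for some $L_k\subset jB$. Since $K_k\to P$, we have $S_{K_k}\to S_P$ weakly, so $\limsup S_{K_k}(A_W)\le S_P(\overline{A_W})=S_P(W)$, and (A) holds for large $k$. So (C) fails for $(K_k,L_k)$ for all large $k$, and we may assume $L_k\to L$. Put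
\[
f_{u,k}(y)=\frac{h_{K_k}(u+s_ky)-c_u\cdot(u+s_ky)}{s_k},\qquad g_{u,k}(y)=\frac{h_{L_k}(u+s_ky)-h_{L_k}(u)}{s_k}.
\]
For fixed $R$ and large $k$, Lemma~\ref{lem:Ks}(ii) gives $|f_{u,k}(y)-f_u(y)|\le s_k|u+s_ky|$ on $\{h_{T_u}\le R\}$, so $f_{u,k}\to f_u$ locally uniformly. The $g_{u,k}$ are convex, $j$-Lipschitz and vanish at $0$, so along a subsequence $g_{u,k}\to g_u$ locally uniformly for all $u\in U$. We show that these fixed functions $g_u$ satisfy (C1)--(C4) for $(K_k,L_k)$ and all large $k$, which is a contradiction. By \eqref{eq:chart},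
\begin{equation}\label{eq:upper}
\mathrm{MA}(f_{u,k}+g_{u,k})(O)\le S_{K_k+L_k}(\Theta_{u,s_k}(O))\qquad(O\subset u^\perp\text{ Borel}).
\end{equation}

(C1) For $O=\{h_{T_u}<R\}$ and large $k$ we have $\Theta_{u,s_k}(O)\subset A_u$. So (F4) and \eqref{eq:upper} give $\mathrm{MA}(f_u+g_u)(O)\le\liminf_kS_{K_k+L_k}(A_u)$, and $R\to\infty$ with (F6) gives $|T_u+G_u|\le\liminf_kS_{K_k+L_k}(A_u)$. The caps are disjoint, so $\sum_{u\in W}|T_u+G_u|\le\liminf_kS_{K_k+L_k}(A_W)$, and there are finitely many $W$.

(C2) Let $O_u$ be open with compact closure in $\Omega_{u,m}$. For large $k$, $O_u$ has distance more than $s_k$ from $Y_u(1-\frac1m)$ and $\Theta_{u,s_k}(O_u)\subset A_u\setminus\Gamma_{u,m,s_k}$. Since $\Gamma_{u',m,s_k}\subset A_{u'}$, the sets $\Theta_{u,s_k}(O_u)$ are disjoint subsets of $\omega_{m,s_k}$. So $\sum_u\mathrm{MA}(f_u+g_u)(O_u)\le\liminf_kS_{K_k+L_k}(\omega_{m,s_k})$. Exhaust $\Omega_{u,m}$ by such sets; there are finitely many $m$.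

(C3) Let $\delta>0$. Difference quotients of convex functions are monotone, so for $s_k\le\delta$ we have $g_{u,k}(y)\le(h_{L_k}(u+\delta y)-h_{L_k}(u))/\delta$. Letting $k\to\infty$ and then $\delta\to0$ gives $g_u(y)\le h_L'(u;y)=h_{F(L,u)}(y)=h_{\pi_uF(L,u)}(y)$ for $y\in u^\perp$. By (F6), $G_u\subset\pi_uF(L,u)$, so $|G_u|\le\mathcal{H}^{n-1}(F(L,u))=S_L(\{u\})$ and $\sum_u\varphi(u)|G_u|\le\int\varphi\,dS_L$ for $\varphi\ge0$. The $1$-Lipschitz functions $\varphi:\mathbb{S}^{n-1}\to[0,1]$ form a compact set in the uniform norm and $S_{L_k}\to S_L$ weakly, so $|\int\varphi\,dS_{L_k}-\int\varphi\,dS_L|\le\frac1j$ for all such $\varphi$ and all large $k$.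

(C4) Let $\mu_k=S(K_k[n-2],L_k)$. By \eqref{eq:expand}, $\mu_k\le S_{K_k+L_k}$, and $\mu_k\to S(P[n-2],L)$ weakly. So $\int\bar h_P\,d\mu_k\to nV(P[n-1],L)=\lim_knV(P[n-1],L_k)$. Splitting the sphere,
\[
\int\bar h_P\,d\mu_k\le\operatorname{diam}(P)\,S_{K_k+L_k}(\omega_{j,s_k})+\sum_u\Big(\sup_{\Gamma_{u,j,s_k}}\bar h_P\Big)\mu_k(\Gamma_{u,j,s_k}).
\]
The sets $\Gamma_{u,j,s_k}$ shrink to $\{u\}$, so the supremum tends to $\bar h_P(u)$ and $v\cdot u\to1$ uniformly on them. For large $k$ they lie in $\Theta_{u,s_k}(Q)$ with the compact set $Q=\{h_{T_u}\le2\}$, and \eqref{eq:chartmixed} gives $\mu_k(\Gamma_{u,j,s_k})\le(1+o(1))M(f_{u,k}[d-1],g_{u,k})(Q)$. By (F5) and (F6), the upper limit of the right side is at most $M(f_u[d-1],g_u)(u^\perp)=V(T_u[d-1],G_u)$. So (C4) holds for large $k$.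
\end{proof}

\section{The residual set}\label{sec:main}

For $j\ge2$ let
\[
\mathcal{O}_j=\bigcup_{P\text{ simplicial}}\ \bigcup_{0<s<s_0(j,P)}\{K:d_H(K,K_s(P))<\tau(s,j,P)\},\qquad\mathcal{G}=\bigcap_{j\ge2}\mathcal{O}_j.
\]
Each $\mathcal{O}_j$ is an open set of bodies. Simplicial polytopes are dense: approximate a body by the convex hull of finitely many points and move the points slightly so that no $n+1$ of them lie in a hyperplane. This condition is the nonvanishing of finitely many determinants, so rational points can be used. Since $K_s(P)\to P$, each $\mathcal{O}_j$ is dense. The space of bodies is open in the complete space $\mathcal{K}_n$, hence a Baire space: countable intersections of dense open sets are dense. So $\mathcal{G}$ is a dense $G_\delta$ set.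

\begin{proposition}\label{prop:main}
If $K\in\mathcal{G}$, $L\in\mathcal{K}_n$ and $S_{K+L}\ll S_K$, then $L=\xi K+b$ with $\xi\ge0$ and $b\in\mathbb{R}^n$. Hence $K$ is not weakly decomposable.
\end{proposition}

We repeat the proof of Proposition~\ref{prop:model} for polytopes $P_j\to K$. There are two new difficulties. The number and the shapes of the facets are out of control, so every estimate must be a sum over facets weighted by area. And the smallness in (C2) is known only for the sum over all facets, so Lemma~\ref{lem:stable} applies to most facets, not to all; the exceptional ones must be shown to contribute little to $\xi$.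

\begin{proof}
\emph{Setup.} For each $j$ choose $P_j$ and $s_j$ with $K$ in the corresponding ball of $\mathcal{O}_j$. Let $U_j$ be the set of facet normals of $P_j$ and $\omega_m^{(j)}=\omega_{m,s_j}$. For $j$ so large that $L\subset jB$, take $g_u$ and $G_u$, $u\in U_j$, from Lemma~\ref{lem:blowup}. By (A), $P_j\to K$. So for large $j$,
\[
S_{P_j}(U_j)\le2\Sigma,\qquad\operatorname{diam}P_j\le D,\qquad\bar h_{P_j}\ge r\ \text{ on }\mathbb{S}^{n-1},
\]
with $\Sigma=S_K(\mathbb{S}^{n-1})$, $D=\operatorname{diam}K+1$ and some $r>0$ independent of $j$. Also $\xi(P_j,L)\to\xi:=\xi(K,L)$ and $\zeta(P_j,L)\to\zeta(K,L)\le\xi^d$. For $u\in U_j$ put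
\[
p_u=\frac{\bar h_{P_j}(u)|T_u|}{nV(P_j)},\qquad\lambda_u=\lambda_{T_u}(G_u)=\frac{V(T_u[d-1],G_u)}{|T_u|}\ge0,
\]
so that $\sum_up_u=1$. The hypothesis enters only through the nondecreasing function
\[
\beta(t)=\sup\{S_{K+L}(\omega):\omega\text{ Borel},\ S_K(\omega)\le t\},
\]
which tends to $0$ as $t\to0$ because $S_{K+L}$ is finite and $S_{K+L}\ll S_K$.

\emph{Good and bad facets.} Fix $\varepsilon\in(0,1)$. Choose $2\le m_1<m_2<\cdots$ with $\beta(5d\Sigma/m_k)\le\frac12\varepsilon4^{-k}$. Let $C'=S_{K+L}(\mathbb{S}^{n-1})+1$ and $\Lambda=C'/\varepsilon$, and let $k_0$ be given by Lemma~\ref{lem:stable} for $(m_k)$, $\Lambda$ and $\delta=\varepsilon$. Let $j\ge m_{k_0}$ be so large that $\frac1j\le\min(d\Sigma/m_{k_0},\frac12\varepsilon4^{-k_0})$. For $k\le k_0$, (B) gives $S_K(\omega^{(j)}_{m_k})\le4d\Sigma/m_k+\frac1j\le5d\Sigma/m_k$, and then (C2) gives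
\begin{equation}\label{eq:summass}
\sum_u\mathrm{MA}(f_u+g_u)(\Omega_{u,m_k})\le\beta(5d\Sigma/m_k)+\tfrac1j\le\varepsilon4^{-k}.
\end{equation}
Call $u\in U_j$ \emph{bad} if $\lambda_u>\Lambda$ or $\mathrm{MA}(f_u+g_u)(\Omega_{u,m_k})>2^{-k}|T_u|$ for some $k\le k_0$, and \emph{good} otherwise; let $W_j$ be the set of bad normals. Since $T_u$ has centroid $0$, Lemma~\ref{lem:stable} gives
\begin{equation}\label{eq:good}
|G_u|\ge(\lambda_u^d-\varepsilon)|T_u|\qquad(u\text{ good}).
\end{equation}
By Lemma~\ref{lem:circ} and (C1), $\sum_u\lambda_u|T_u|\le\sum_u|T_u+G_u|\le C'$, so the facets with $\lambda_u>\Lambda$ have total area at most $C'/\Lambda=\varepsilon$. By \eqref{eq:summass}, those that are bad for a given $k$ have total area at most $2^k\varepsilon4^{-k}$. Hence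
\begin{equation}\label{eq:badarea}
S_{P_j}(W_j)\le\varepsilon+\sum_{k\ge1}\varepsilon2^{-k}=2\varepsilon.
\end{equation}
Small area does not yet bound $\sum_{W_j}\lambda_u|T_u|$, since $\lambda_u$ may be large on bad facets. Absolute continuity does: by (A), $S_K(A_{W_j})\le2\varepsilon+\frac1j\le3\varepsilon$, so by (C1)
\begin{equation}\label{eq:badmass}
\sum_{u\in W_j}\lambda_u|T_u|\le S_{K+L}(A_{W_j})+\tfrac1j\le\beta(3\varepsilon)+\tfrac1j.
\end{equation}

\emph{The ratios concentrate at $\xi$.} By (B) with $m=j$, $S_K(\omega_j^{(j)})\le(4d\Sigma+1)/j$. So (C4) and \eqref{eq:badmass} give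
\[
nV(P_j[n-1],L)\le\sum_{\rm good}\bar h_{P_j}(u)\lambda_u|T_u|+D\Big(\beta(3\varepsilon)+\tfrac1j+\beta\big(\tfrac{4d\Sigma+1}j\big)\Big)+\tfrac1j.
\]
Dividing by $nV(P_j)\to nV(K)$ and setting $C=D/(nV(K))$, we get
\[
\liminf_j\sum_{\rm good}p_u\lambda_u\ge\xi-C\beta(3\varepsilon).
\]
The function $\bar h_{P_j}/D$ is $1$-Lipschitz with values in $[0,1]$. By \eqref{eq:good}, (C3) and (F1),
\[
\sum_{\rm good}\bar h_{P_j}(u)(\lambda_u^d-\varepsilon)|T_u|\le\int\bar h_{P_j}\,dS_L+\frac Dj=nV(P_j,L[n-1])+\frac Dj,
\]
so $\limsup_j\sum_{\rm good}p_u\lambda_u^d\le\zeta(K,L)+\varepsilon\le\xi^d+\varepsilon$. Since $d\ge2$ and $\sum p_u=1$, H\"older's inequality gives $\sum_{\rm good}p_u\lambda_u^2\le(\sum_{\rm good}p_u\lambda_u^d)^{2/d}$. This replaces the equality case of Jensen's inequality, and it is the step that has no counterpart for $d=1$. Expanding the square,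
\begin{equation}\label{eq:variance}
\limsup_j\sum_{\rm good}p_u(\lambda_u-\xi)^2\le(\xi^d+\varepsilon)^{2/d}-2\xi\big(\xi-C\beta(3\varepsilon)\big)+\xi^2=:\eta(\varepsilon),
\end{equation}
and $\eta(\varepsilon)\to0$ as $\varepsilon\to0$.

\emph{Comparison of $S_L$ and $S_K$.} Let $\varphi:\mathbb{S}^{n-1}\to[0,1]$ be $1$-Lipschitz. By (C3), \eqref{eq:good} and the tangent line inequality $\lambda^d\ge\xi^d+d\xi^{d-1}(\lambda-\xi)$ for $\lambda\ge0$,
\[
\int\varphi\,dS_L\ge\xi^d\sum_{\rm good}\varphi(u)|T_u|-d\xi^{d-1}\sum_{\rm good}|T_u|\,|\lambda_u-\xi|-2\Sigma\varepsilon-\tfrac1j.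
\]
By \eqref{eq:badarea}, $\sum_{\rm good}\varphi(u)|T_u|\ge\int\varphi\,dS_{P_j}-2\varepsilon$. Since $|T_u|\le nV(P_j)p_u/r$, the Cauchy--Schwarz inequality and \eqref{eq:variance} bound the upper limit of the second sum by $\frac{nV(K)}r\sqrt{\eta(\varepsilon)}$. As $S_{P_j}\to S_K$ weakly,
\[
\int\varphi\,dS_L\ge\xi^d\Big(\int\varphi\,dS_K-2\varepsilon\Big)-d\xi^{d-1}\frac{nV(K)}r\sqrt{\eta(\varepsilon)}-2\Sigma\varepsilon.
\]
Letting $\varepsilon\to0$ gives $\int\varphi\,dS_L\ge\xi^d\int\varphi\,dS_K$. By scaling this holds for all nonnegative Lipschitz $\varphi$, and by uniform approximation for all nonnegative continuous $\varphi$. So $S_L\ge\xi^dS_K$, and Lemma~\ref{lem:end} gives $L=\xi K+b$.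
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Existence, and the example as a recursion}\label{subsec:recursion}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
A limit of simplices is the convex hull of at most $n+1$ points, so if it is a body, it is a simplex. Thus the simplices form a closed set in the space of bodies, and this set has empty interior because $\Delta+\epsilon B\to\Delta$ and $\Delta+\epsilon B$ is not a polytope. So the bodies in $\mathcal{G}$ that are not simplices form a dense $G_\delta$ set, which meets every nonempty open set, and by Proposition~\ref{prop:main} none of them is weakly decomposable.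

To obtain one such body as a limit, let $P_2$ be the regular cross-polytope centered at $0$, which is simplicial, and take $0<s_2<s_0(2,P_2)$. By Lemma~\ref{lem:Ks}(iv), $K_{s_2}(P_2)$ is origin-symmetric. It is therefore not a simplex: for a vertex $v$ of a symmetric simplex, $-v$ would be another vertex, and the interior point $0$ would lie on an edge. Let $\mathcal{B}_2$ be a closed ball in $\mathcal{K}_n$ around $K_{s_2}(P_2)$, of radius less than $\tau(s_2,2,P_2)$, that contains no simplex. Given $\mathcal{B}_j$, choose
\begin{itemize}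
\item a simplicial polytope $P_{j+1}$ in the interior of $\mathcal{B}_j$,
\item a number $0<s_{j+1}<s_0(j+1,P_{j+1})$ with $K_{s_{j+1}}(P_{j+1})$ in the interior of $\mathcal{B}_j$,
\item a closed ball $\mathcal{B}_{j+1}\subset\mathcal{B}_j$ around $K_{s_{j+1}}(P_{j+1})$ of radius less than $\min\big(\tau(s_{j+1},j+1,P_{j+1}),\frac1{j+1}\big)$.
\end{itemize}
By completeness, $\bigcap_j\mathcal{B}_j=\{K\}$ with $K=\lim_jK_{s_j}(P_j)$. Since $\mathcal{B}_j\subset\mathcal{O}_j$, we have $K\in\mathcal{G}$, and since $K\in\mathcal{B}_2$, it is a body and not a simplex.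
\end{proof}

With the thresholds $s_0$ and $\tau$ fixed, the choices can be made definite: take the first admissible $P_{j+1}$ in a fixed enumeration of the simplicial polytopes with rational vertices, and take the numbers $s_j$ and the radii of the form $1/N$ with $N$ least possible. The thresholds $s_0$ come from a compactness argument and are not numerically effective.

\subsection{Typical bodies}\label{subsec:typical}

\begin{lemma}\label{lem:smooth}
In the space of convex bodies, and in the space of origin-symmetric convex bodies, the smooth and strictly convex bodies form a dense $G_\delta$ set.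
\end{lemma}

\begin{proof}
For $k\ge1$ let $\mathcal{A}_k$ be the set of bodies whose boundary contains a segment of length at least $1/k$, and $\mathcal{A}_k'$ the set of bodies with a boundary point that has two unit normals at an angle of at least $1/k$. The smooth and strictly convex bodies are the complement of the union of these sets. Both sets are closed. Let $K_l\to K$. If $x_l\in\partial K_l$ and $x_l\to x$, then $x\in\partial K$, since a ball around an interior point of $K$ lies in $K_l$ for large $l$; so a limit of boundary segments is a boundary segment. If $v_l$ is a normal of $K_l$ at $x_l$, the identity $h_{K_l}(v_l)=x_l\cdot v_l$ passes to the limit, and so does the bound on the angle.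

For density let $0\in\operatorname{int}K$ (translate if necessary; in the symmetric case this is automatic), and let $M^\circ$ denote the polar body. Polarity is continuous, $M^{\circ\circ}=M$, and $M$ is smooth if and only if $M^\circ$ is strictly convex. A sum $M+\epsilon B$ is smooth, because a normal at $x+\epsilon b$ is a normal of $B$ at $b$; and it is strictly convex if $M$ is, because support sets add. So $(K+\epsilon B)^\circ$ is strictly convex, $(K+\epsilon B)^\circ+\epsilon B$ is smooth and strictly convex, and so is its polar, which tends to $K$ as $\epsilon\to0$. All operations preserve origin symmetry.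
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}(a) and (b)]
(a) The set $\mathcal{G}$ is a dense $G_\delta$, and by Proposition~\ref{prop:main} it contains no weakly decomposable body. The complements of $\mathcal{G}$ and of the set in Lemma~\ref{lem:smooth} are countable unions of closed nowhere dense sets, so their union is meager.

(b) The origin-symmetric bodies form an open subset of the complete space $\{K\in\mathcal{K}_n:K=-K\}$, hence a Baire space. The polytopes $\operatorname{conv}\{\pm x_1,\dots,\pm x_N\}$ with nonempty interior are dense in it. A facet of such a polytope cannot contain both $x_i$ and $-x_i$, since it would then contain the interior point $0$. After a small perturbation of $x_1,\dots,x_N$, no $n+1$ points $\pm x_{i_0},\dots,\pm x_{i_n}$ with distinct indices lie in a hyperplane, so every facet has $n$ vertices and is a simplex. Thus simplicial origin-symmetric polytopes are dense, and by Lemma~\ref{lem:Ks}(i) and (iv) the sets $\mathcal{O}_j\cap\{K=-K\}$ are open and dense among origin-symmetric bodies. Their intersection $\mathcal{G}\cap\{K=-K\}$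 is a dense $G_\delta$ there, Proposition~\ref{prop:main} applies to its elements, and Lemma~\ref{lem:smooth} completes the proof as in (a).
\end{proof}

Part (c) was proved in Section~\ref{sec:polytopes}.

\begin{thebibliography}{9}

\bibitem{bezout}
\emph{Around Bezout Inequalities For Mixed Volumes},
\texttt{https://people.math.gatech.edu/\textasciitilde{}glivshyts6/maud\_slides.pdf}

\bibitem{gutierrez}
Guti\'errez, \emph{The Monge--Amp\`ere Equation}.

\bibitem{rockafellar}
Rockafellar, \emph{Convex Analysis}.

\bibitem{schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.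

\end{thebibliography}
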